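
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The pressure of a lattice system has no analytic continuation without an exponential weight on interactions}


\begin{abstract}
We consider lattice systems with finite spin space and the Banach space of translation-invariant interactions with norm $\|\Phi\|_h=\sum_{X\ni 0}h(|X|)\,\|\Phi_X\|_\infty$. We prove that if $h(n)$ is not bounded below by an exponential $c\,e^{\varepsilon n}$ with $c,\varepsilon>0$, then the infinite-volume pressure has no analytic continuation from the real interactions to any open set of complex interactions that contains a real point. Conversely, under an exponential lower bound the pressure extends holomorphically to an explicit ball around the zero interaction, on which all partition functions are nonzero. We also prove a generic version of the first result: given a real interaction $\Phi_0$ and a nonconstant one-body direction, for all real directions $\Psi$ outside a meager set the pressure, restricted to the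 plane through $\Phi_0$ spanned by these two directions, is not real-analytic near $\Phi_0$.
\end{abstract}

\section{The question and the results}

\subsection*{Setting}
Let $d\ge1$, and let $\Omega_0$ be a finite set of spin values with $|\Omega_0|\ge 2$. Let $\rho$ be a probability measure on $\Omega_0$ with $\rho(\{s\})>0$ for every $s$, and let $\mu^0=\rho^{\otimes\mathbb Z^d}$ be the product measure on $\Omega=\Omega_0^{\mathbb Z^d}$. Shifts act by $(\tau_a\omega)_x=\omega_{x+a}$.

An \emph{interaction} is a family $\Phi=\{\Phi_X\}$ indexed by the finite nonempty sets $X\subset\mathbb Z^d$, where $\Phi_X:\Omega\to\mathbb R$ depends only on the spins in $X$. It is \emph{translation-invariant} if $\Phi_{X+a}=\Phi_X\circ\tau_a$ for all $a\in\mathbb Z^d$. Given a finite weight $h(X)\ge1$, let $\mathcal B_h$ be the real Banach space of translation-invariant interactions with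
\[
\|\Phi\|_h=\sum_{X\ni0}h(X)\,\|\Phi_X\|_\infty<\infty ,
\]
and let $\mathcal B_h^{\mathbb C}$ be its complexification: complex-valued $\Phi_X$, same norm. We call the elements of $\mathcal B_h\subset\mathcal B_h^{\mathbb C}$ the \emph{real points}. For finite $\Lambda\subset\mathbb Z^d$ put
\[
H_\Lambda^\Phi=\sum_{X\subset\Lambda}\Phi_X,\qquad Z_\Lambda(\Phi)=\int e^{-H_\Lambda^\Phi}\,d\mu^0 .
\]
For $\Phi\in\mathcal B_h$ the \emph{pressure} $p(\Phi)=\lim_{\Lambda\nearrow\infty}|\Lambda|^{-1}\log Z_\Lambda(\Phi)$ exists, the limit being taken along cubes.

Except in the first part of Theorem~\ref{thm:converse}, the weight depends only on the cardinality of $X$. We then write $h(X)=h(|X|)$ with $1\le h(n)<\infty$, and the central hypothesis is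
\begin{equation}\tag{H}\label{H}
\text{there are no } c,\varepsilon>0 \text{ such that } h(n)\ge c\,e^{\varepsilon n}\text{ for all } n\ge1 .
\end{equation}
Since $1\le h(n)<\infty$ for each $n$, this is the same as $\liminf_{n\to\infty}h(n)^{1/n}=1$. Indeed, if the $\liminf$ exceeds $e^{\varepsilon}$ with $\varepsilon>0$, then $h(n)\ge e^{\varepsilon n}$ for large $n$, and a small constant $c$ takes care of the remaining $n$; the other direction is clear.

\subsection*{The question}
The weight is the price of many-body terms. Under \eqref{H} there are arbitrarily large $n$ for which $n$-body terms are cheap, in the sense that along some sequence of $n$ their price grows more slowly than any exponential. The pressure is convex and Lipschitz on $\mathcal B_h$, and its derivatives, where they exist, are up to sign expectation values in equilibrium states. One asks whether it is better than that somewhere: is there an open set of interactions, say at very high temperature, where $p$ is analytic? The following question is posed in \cite{EFS}. Assume \eqref{H}. Is it true that there is no open set $U\subset\mathcal B_h^{\mathbb C}$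 containing a real point, with a holomorphic function $F:U\to\mathbb C$ such that $F=p$ on $U\cap\mathcal B_h$?

Here \emph{holomorphic} means Fréchet-holomorphic, that is, complex differentiable at every point of $U$. A guess is suggested by a theorem of Dobrushin and Martirosyan: under these hypotheses every open $U\subset\mathcal B_h^{\mathbb C}$ containing a real point contains a complex $\Phi$ with $Z_{\Lambda_n}(\Phi)=0$ for some sequence of cubes $\Lambda_n\nearrow\infty$. Zeros of the partition functions suggest singularities of the limit, but do not by themselves produce them. The polynomials $P_n(z)=1+n^2z^2$ have zeros $\pm i/n$ that accumulate at $0$, while $n^{-1}\log P_n(x)\to0$ for every real $x$, and the limit is as analytic as one could wish. The proof below does not use zeros, nor the theorem just quoted. It works with the derivative of the hypothetical continuation.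

\subsection*{Results}
For $\theta:\Omega_0\to\mathbb R$ let $\Theta$ be the one-body interaction $\Theta_{\{x\}}(\omega)=\theta(\omega_x)$, $\Theta_X=0$ for $|X|\neq1$.

\begin{theorem}\label{thm:main}
Assume \eqref{H}. There is no open $U\subset\mathcal B_h^{\mathbb C}$ with $U\cap\mathcal B_h\ne\emptyset$ that carries a holomorphic function $F:U\to\mathbb C$ with $F=p$ on $U\cap\mathcal B_h$.
\end{theorem}

\begin{theorem}\label{thm:generic}
Assume \eqref{H}. Let $\Phi_0\in\mathcal B_h$ be any real interaction and $\theta:\Omega_0\to\mathbb R$ any nonconstant function. Then the set of $\Psi\in\mathcal B_h$ for which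
\[
(\lambda,t)\mapsto p(\Phi_0-\lambda\Theta+t\Psi)
\]
is real-analytic in a neighborhood of $(0,0)\in\mathbb R^2$ is meager in $\mathcal B_h$. Consequently, Theorem~\ref{thm:main} remains true if ``holomorphic'' is weakened to ``holomorphic on the intersection of $U$ with every complex line''.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $h(X)\ge1$ be a weight with $h(X)\ge c\,e^{\varepsilon|X|}$ for some $c,\varepsilon>0$, and put $r=\min\{1,\tfrac c2(1-e^{-\varepsilon/2})\}$. Then $p$ has a holomorphic extension to the ball $\{\|\Phi\|_h<r\}\subset\mathcal B_h^{\mathbb C}$, and on this ball $Z_\Lambda\ne0$ for all finite $\Lambda$. Hence, for $h$ depending only on $|X|$, the pressure has an analytic continuation to some open set containing a real point if and only if $h(X)\ge c\,e^{\varepsilon|X|}$ for some $c,\varepsilon>0$.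
\end{theorem}

Neither full support of $\rho$ nor $|\Omega_0|\ge2$ can simply be dropped from Theorem~\ref{thm:main}. If $\rho$ is the point mass at some $s_*\in\Omega_0$, then $p(\Phi)=-\sum_{X\ni0}|X|^{-1}\Phi_X(s_*,s_*,\dots)$ is a bounded linear functional, which extends to all of $\mathcal B_h^{\mathbb C}$ whatever $h$ is.

\subsection*{Idea and plan}
A bounded holomorphic continuation near $\Phi_0$ allows us to continue the expectations $\mu_\lambda(f)$ of the equilibrium state for $\Phi_0-\lambda\Theta$ to complex $\lambda$, with a bound by a constant times the norm of the interaction that generates $f$. For $f$ a product of $n$ single-spin functions bounded by $1$, placed at $n$ different sites, this norm is at most $n\,h(n)$, which along a subsequence of $n$ grows more slowly than any exponential. Averaged over the positions of the $n$ sites in a large box, the expectation itself behaves like the $n$th power of a one-spin expectation, so that the one-spin expectation must be bounded by $1$ even for complex $\lambda$. This is too rigid to be possible.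

After the preliminaries in Section~\ref{sec:prelim}, Section~\ref{sec:free} carries this out by hand for free Ising spins. Section~\ref{sec:core} makes the argument work around an arbitrary real interaction, and Sections~\ref{sec:thm1} and~\ref{sec:generic} derive the first two theorems. Section~\ref{sec:converse} proves Theorem~\ref{thm:converse} by a cluster expansion.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Equilibrium states}
Let $M_\tau$ be the set of shift-invariant probability measures on $\Omega$, and for $\Phi\in\mathcal B_h^{\mathbb C}$ let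
\[
A_\Phi=\sum_{X\ni0}\frac1{|X|}\,\Phi_X ,
\]
the energy per site. Since $h\ge1$, the series converges uniformly and every $\Phi$ is absolutely summable: $\sum_{X\ni0}\|\Phi_X\|_\infty<\infty$. We use the following standard facts \cite{LR,Israel,Georgii}.

\begin{itemize}
\item[(F1)] $p$ is convex on $\mathcal B_h$, and $|p(\Phi)-p(\Phi')|\le\|\Phi-\Phi'\|_h$.
\item[(F2)] \emph{Variational principle.} $p(\Phi)=\max_{\mu\in M_\tau}[s(\mu)-\mu(A_\Phi)]$ for real $\Phi$. Here $s(\mu)=-\lim|\Lambda|^{-1}I(\mu_\Lambda|\mu^0_\Lambda)$, with $I$ the relative entropy of the restrictions to $\Lambda$, is finite and affine on $M_\tau$. The maximizers are called \emph{equilibrium states} for $\Phi$.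
\item[(F3)] \emph{Lanford--Ruelle.} For absolutely summable real $\Phi$, every equilibrium state is a Gibbs measure for $\Phi$. In particular, a version of its conditional probability of $\{\omega_0=s\}$ given $(\omega_x)_{x\ne0}$ is proportional, as a function of $s$, to
\[
\rho(\{s\})\exp\Big[-\sum_{X\ni0}\Phi_X(s\,\omega_{\ne0})\Big],
\]
where $s\,\omega_{\neq0}$ is the configuration equal to $s$ at $0$ and to $\omega$ elsewhere.
\item[(F4)] The extreme points of $M_\tau$ are the ergodic measures. If $\mu$ is ergodic and $f$ is bounded and measurable, then $|\Lambda_L|^{-1}\sum_{x\in\Lambda_L}f\circ\tau_x\to\mu(f)$ in $L^2(\mu)$ along the cubes $\Lambda_L=\{1,\dots,L\}^d$.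
\end{itemize}

By (F2), if $\mu$ is an equilibrium state for the real interaction $\Phi$, then
\begin{equation}\label{tangent}
p(\Phi+t\Psi)\ge p(\Phi)-t\,\mu(A_\Psi)\qquad(t\in\mathbb R,\ \Psi\in\mathcal B_h).
\end{equation}
If $t\mapsto p(\Phi+t\Psi)$ is differentiable at $0$, then, letting $t\downarrow0$ and $t\uparrow0$ in \eqref{tangent}, we see that its derivative is $-\mu(A_\Psi)$.

\subsection*{Orbit interactions}
To see expectations of a local function as derivatives of the pressure, we spread the function over the lattice. Let $Y$ be a finite nonempty set and let $f:\Omega\to\mathbb C$ depend only on the spins in $Y$. The translates $Y+a$, $a\in\mathbb Z^d$, are distinct, so we may define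
\[
\Psi^{Y,f}_{Y+a}=f\circ\tau_a\quad(a\in\mathbb Z^d),\qquad \Psi^{Y,f}_X=0\ \text{ for all other } X.
\]
This is a translation-invariant interaction. The translates of $Y$ that contain $0$ are $Y-y$ with $y\in Y$. Therefore, for a weight depending only on cardinality,
\begin{equation}\label{orbit}
\|\Psi^{Y,f}\|_h=|Y|\,h(|Y|)\,\|f\|_\infty ,\qquad
A_{\Psi^{Y,f}}=\frac1{|Y|}\sum_{y\in Y}f\circ\tau_{-y},\qquad
\mu(A_{\Psi^{Y,f}})=\mu(f)\quad(\mu\in M_\tau).
\end{equation}
The norm depends on $Y$ only through $|Y|$: it does not matter how far apart the points of $Y$ lie. Section~\ref{sec:core} relies on this.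

\subsection*{Complex analysis}
\emph{Vitali's theorem}: a uniformly bounded sequence of holomorphic functions on a connected open set in $\mathbb C$ that converges pointwise on a set with an accumulation point in the domain converges locally uniformly, to a holomorphic function. On an open subset of a complex Banach space, a Fréchet-holomorphic function is continuous, and its composition with an affine map from $\mathbb C^k$ is holomorphic where it is defined. Conversely, a locally bounded function that is holomorphic on every complex line is Fréchet-holomorphic \cite{HP}.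

\section{Free Ising spins by hand}\label{sec:free}

Assume \eqref{H}. Let $\Omega_0=\{-1,1\}$ with $\rho$ uniform, $\theta(s)=s$, and consider a neighborhood of the zero interaction. For real $\lambda$ the interaction $-\lambda\Theta$ is a magnetic field, $Z_\Lambda(-\lambda\Theta)=(\cosh\lambda)^{|\Lambda|}$, and the corresponding state $\mu_\lambda$ is the product measure with one-spin weights $e^{\lambda s}/(2\cosh\lambda)$.

For a real orbit interaction $\Psi=\Psi^{Y,f}$, Jensen's inequality gives
\[
Z_\Lambda(-\lambda\Theta+t\Psi)=Z_\Lambda(-\lambda\Theta)\int e^{-tH_\Lambda^\Psi}d\mu_\lambda\ \ge\ Z_\Lambda(-\lambda\Theta)\,e^{-t\mu_\lambda(H^\Psi_\Lambda)} .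
\]
Since $H_\Lambda^\Psi$ is a sum over the translates of $Y$ inside $\Lambda$, $|\Lambda|^{-1}\mu_\lambda(H^\Psi_\Lambda)\to\mu_\lambda(f)$ along cubes. Hence $p(-\lambda\Theta+t\Psi)\ge p(-\lambda\Theta)-t\mu_\lambda(f)$ for all real $t$. If the $t$-derivative at $0$ exists, it equals $-\mu_\lambda(f)$.

Suppose now that $F$ is a holomorphic continuation of $p$ near $0$. By continuity there are $R,M\in(0,\infty)$ such that $F$ is defined and $|F|\le M$ on the ball of radius $2R$. Put $\delta=\min\{R/h(1),\pi/2\}$, so that $\|z\Theta\|_h<R$ and $\cosh z\ne0$ for $|z|<\delta$. For such $z$ and any complex $\Psi\neq0$, Cauchy's estimate on the disc $|t|<R/\|\Psi\|_h$ gives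
\begin{equation}\label{freebound}
\big|DF(-z\Theta)[\Psi]\big|\le\frac MR\,\|\Psi\|_h .
\end{equation}
Take $g:\{-1,1\}\to\mathbb C$ with $|g|\le1$, a set $Y$ of $n$ points, and $f=g_Y=\prod_{y\in Y}g(\omega_y)$. For real $\lambda$ with $|\lambda|<\delta$, the preceding paragraph applied to the real and imaginary parts of $g_Y$, together with the complex linearity of $DF$ and independence of the spins, yields
\[
-DF(-\lambda\Theta)[\Psi^{Y,g_Y}]=\mu_\lambda(g_Y)=m_g(\lambda)^n,\qquad
m_g(\lambda)=\frac{g(1)e^\lambda+g(-1)e^{-\lambda}}{2\cosh\lambda}.
\]
The left side and $m_g(\lambda)^n$ are holomorphic in $\lambda$ on the disc of radius $\delta$, so their equality persists there. By \eqref{freebound} and \eqref{orbit},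
\[
|m_g(z)|^n\le\frac MR\,n\,h(n)\qquad(n\ge1,\ |z|<\delta).
\]
On the real axis this gives no contradiction, because $|m_g|\le1$ there. But at $z=i\eta$ with $0<\eta<\delta$ the weights $e^{\pm i\eta}/(2\cos\eta)$ have phases, and the choice $g(s)=e^{-i\eta s}$ removes them:
\[
m_g(i\eta)=\frac{1+1}{2\cos\eta}=\frac1{\cos\eta}>1 .
\]
Thus $h(n)\ge\frac{R}{Mn}(\cos\eta)^{-n}$ for all $n$, which contradicts \eqref{H}.

If $h(n)=e^{\varepsilon n}$ there is a contradiction only when $1/\cos\eta>e^\varepsilon$, hence none for small $\eta$, in agreement with Theorem~\ref{thm:converse}.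

Around a general $\Phi_0$ two things are lost.
\begin{enumerate}
\item The state $\mu_\lambda$ is in general not a product, so $\mu_\lambda(g_Y)$ need not equal $m_g(\lambda)^n$, and we have no information on its decay of correlations. We will average over all $n$-point sets $Y$ in a large box, and ergodicity will turn the average of $\mu_\lambda(g_Y)$ into $m_g(\lambda)^n$.
\item There is no formula for $m_g(z)$ at complex $z$, so we cannot exhibit a $g$ with $|m_g(z)|>1$. Instead we ask what it means that $|m_g(z)|\le1$ for \emph{all} $g$ with $\|g\|_\infty\le1$. The complex one-spin distribution then has total variation at most $1$ and total mass $1$, so it is a positive measure. Being real and holomorphic in $z$, it is constant. Then the pressure is affine in the direction $\Theta$, whereas it is in fact strictly convex there.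
\end{enumerate}

\section{No family of states with a bounded continuation}\label{sec:core}

The following statement isolates what is needed from a continuation. It involves derivatives only in real directions, so that it also serves Theorem~\ref{thm:generic}, where no function on an open subset of $\mathcal B_h^{\mathbb C}$ is given.

\begin{proposition}\label{prop:core}
Assume \eqref{H}. Let $\Phi_0\in\mathcal B_h$ be real, let $\theta:\Omega_0\to\mathbb R$ be nonconstant, and put $\Phi_\lambda=\Phi_0-\lambda\Theta$. There are no $\delta>0$, $C<\infty$ such that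
\begin{itemize}
\item[(a)] for every real $\lambda\in(-\delta,\delta)$ and every $\Psi\in\mathcal B_h$ the two-sided derivative
$Dp(\Phi_\lambda)[\Psi]=\frac{d}{dt}p(\Phi_\lambda+t\Psi)\big|_{t=0}$ exists; and
\item[(b)] for every $\Psi\in\mathcal B_h$ the function $\lambda\mapsto Dp(\Phi_\lambda)[\Psi]$ extends to a holomorphic function $z\mapsto\ell_z(\Psi)$ on $\mathbb D=\{|z|<\delta\}$ with $|\ell_z(\Psi)|\le C\|\Psi\|_h$.
\end{itemize}
\end{proposition}

The proof takes four steps. We suppose that (a) and (b) hold; enlarging $C$, we may assume $C>0$.

\subsection*{Step 1: a unique ergodic state and its continuation}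
Let $\lambda\in(-\delta,\delta)$ and let $\mu$ be an equilibrium state for $\Phi_\lambda$; one exists by (F2). By (a) and the remark after \eqref{tangent},
\[
Dp(\Phi_\lambda)[\Psi]=-\mu(A_\Psi)\qquad(\Psi\in\mathcal B_h).
\]
For a real local function $f$ depending on the spins in $Y$, \eqref{orbit} gives $\mu(f)=-Dp(\Phi_\lambda)[\Psi^{Y,f}]$. So $\mu$ is determined on local functions, and the equilibrium state is unique; call it $\mu_\lambda$. If $\mu_\lambda=\alpha\mu'+(1-\alpha)\mu''$ with $0<\alpha<1$ and $\mu',\mu''\in M_\tau$, then, since $\mu\mapsto s(\mu)-\mu(A_{\Phi_\lambda})$ is affine and attains its maximum at $\mu_\lambda$, both $\mu'$ and $\mu''$ are equilibrium states, so $\mu'=\mu''=\mu_\lambda$. Hence $\mu_\lambda$ is extreme in $M_\tau$ and, by (F4), ergodic.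

Since $\Psi\mapsto\ell_\lambda(\Psi)=-\mu_\lambda(A_\Psi)$ is real-linear for real $\lambda$, the identity theorem shows that $\ell_z$ is real-linear on $\mathcal B_h$ for all $z\in\mathbb D$. Extend it complex-linearly to $\mathcal B_h^{\mathbb C}$. Real and imaginary parts of $\Psi$ have norm at most $\|\Psi\|_h$, so $|\ell_z(\Psi)|\le2C\|\Psi\|_h$. For a complex local function $f$ depending on the spins in $Y$, put
\[
\langle f\rangle_z=-\ell_z(\Psi^{Y,f}).
\]
This is holomorphic in $z\in\mathbb D$ and equals $\mu_\lambda(f)$ at real $z=\lambda$. By the identity theorem it does not depend on the choice of $Y$ and is linear in $f$. By \eqref{orbit},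
\begin{equation}\label{statebound}
|\langle f\rangle_z|\le2C\,n\,h(n)\,\|f\|_\infty\qquad\text{if } f\text{ depends on the spins in a set of } n\ge1 \text{ points.}
\end{equation}
Although $\langle\,\cdot\,\rangle_z$ continues a probability measure, this bound does not stay uniform as $n$ grows.

\subsection*{Step 2: one-spin expectations are bounded by $1$}
For $g:\Omega_0\to\mathbb C$ write $m_g(z)=\langle g(\omega_0)\rangle_z$. We claim that
\begin{equation}\label{contract}
|m_g(z)|\le1\qquad\text{for all } z\in\mathbb D \text{ and all } g \text{ with } \|g\|_\infty\le1 .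
\end{equation}
Fix such a $g$ and $n\ge1$. For a set $Y$ with $n$ points let $g_Y(\omega)=\prod_{y\in Y}g(\omega_y)$, and for $|\Lambda_L|\ge n$ let $G_L(z)$ be the average of $\langle g_Y\rangle_z$ over all $n$-point subsets $Y$ of the cube $\Lambda_L$. Most of these sets are very spread out, but \eqref{statebound} is uniform over them:
\begin{equation}\label{Gbound}
|G_L(z)|\le2C\,n\,h(n)\qquad(z\in\mathbb D,\ |\Lambda_L|\ge n).
\end{equation}
This is where we use that $h$ depends only on the cardinality.

Let $\lambda\in(-\delta,\delta)$ and $a_L=|\Lambda_L|^{-1}\sum_{x\in\Lambda_L}g(\omega_x)$. Then $\mu_\lambda(a_L^n)$ is the average of $\mu_\lambda(g(\omega_{x_1})\cdots g(\omega_{x_n}))$ over all $n$-tuples in $\Lambda_L$, while $G_L(\lambda)$ is the average over $n$-tuples of distinct points. For each pair $i<j$ the tuples with $x_i=x_j$ form a fraction $1/|\Lambda_L|$, so a fraction at most $n^2/(2|\Lambda_L|)$ of the tuples is not injective. All averaged quantities have modulus at most $1$, so the two averages differ by at most twice this fraction: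
\[
|G_L(\lambda)-\mu_\lambda(a_L^n)|\le\frac{n^2}{|\Lambda_L|}.
\]
Since $|a_L|\le1$ and $|m_g(\lambda)|\le1$, we have $|a_L^n-m_g(\lambda)^n|\le n|a_L-m_g(\lambda)|$. By ergodicity and (F4), $a_L\to m_g(\lambda)$ in $L^2(\mu_\lambda)$. Hence $G_L(\lambda)\to m_g(\lambda)^n$ for every $\lambda\in(-\delta,\delta)$.

By \eqref{Gbound} and Vitali's theorem, $G_L$ converges on all of $\mathbb D$ to a holomorphic function. By the identity theorem this function is $m_g(z)^n$. Therefore $|m_g(z)|^n\le2C\,n\,h(n)$ for every $n$, and
\[
|m_g(z)|\le\liminf_{n\to\infty}\big(2C\,n\,h(n)\big)^{1/n}=\liminf_{n\to\infty}h(n)^{1/n}=1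
\]
by \eqref{H}. This proves \eqref{contract}.

\subsection*{Step 3: the one-spin distribution does not depend on $\lambda$}
Let $\nu_z(s)=\langle 1_{\{\omega_0=s\}}\rangle_z$, so that $m_g(z)=\sum_sg(s)\nu_z(s)$. For given $z$, choosing $g$ of modulus $1$ with $g(s)\nu_z(s)=|\nu_z(s)|$, we obtain from \eqref{contract} that $\sum_s|\nu_z(s)|\le1$. On the other hand $\sum_s\nu_z(s)=m_1(z)=1$ for real $z$, hence for all $z\in\mathbb D$. From
\[
1=\sum_s\operatorname{Re}\nu_z(s)\le\sum_s|\nu_z(s)|\le1
\]
it follows that $\operatorname{Re}\nu_z(s)=|\nu_z(s)|$, that is, $\nu_z(s)\ge0$, for every $s$. (For free Ising spins this fails: the total variation at $z=i\eta$ is $1/\cos\eta$.) A real-valued holomorphic function on a disc is constant. So $\nu_z(s)$ is constant in $z$, and with $\kappa=\mu_0(\theta(\omega_0))$ we have $\mu_\lambda(\theta(\omega_0))=\kappa$ for all $\lambda\in(-\delta,\delta)$. Now $A_\Theta=\theta(\omega_0)$, so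
\[
\frac{d}{d\lambda}p(\Phi_\lambda)=Dp(\Phi_\lambda)[-\Theta]=\mu_\lambda(\theta(\omega_0))=\kappa,\qquad
p(\Phi_\lambda)=p(\Phi_0)+\lambda\kappa .
\]

\subsection*{Step 4: the pressure cannot be affine in a one-body direction}
By the last formula,
\[
s(\mu_0)-\mu_0(A_{\Phi_\lambda})=s(\mu_0)-\mu_0(A_{\Phi_0})+\lambda\,\mu_0(\theta(\omega_0))=p(\Phi_0)+\lambda\kappa=p(\Phi_\lambda),
\]
so the one measure $\mu_0$ is an equilibrium state for every $\Phi_\lambda$ with $|\lambda|<\delta$. Fix $\lambda\in(0,\delta)$. By (F3), $\mu_0$ is a Gibbs measure both for $\Phi_0$ and for $\Phi_\lambda$. Let $\pi(s|\omega)$ be the conditional probability of $\{\omega_0=s\}$ given $(\omega_x)_{x\ne0}$ prescribed by $\Phi_0$. It is strictly positive, because $\rho(\{s\})>0$ and $\Phi_0$ is absolutely summable. The one prescribed by $\Phi_\lambda$ is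
\[
\frac{\pi(s|\omega)\,e^{\lambda\theta(s)}}{\sum_{s'}\pi(s'|\omega)\,e^{\lambda\theta(s')}} .
\]
Both are versions of the same conditional probability of $\mu_0$, so for $\mu_0$-almost every $\omega$ they agree for all $s$. Cancelling $\pi(s|\omega)>0$ at one such $\omega$, we find $e^{\lambda\theta(s)}=\sum_{s'}\pi(s'|\omega)e^{\lambda\theta(s')}$ for every $s$. The right side does not depend on $s$, so $\theta$ is constant. This contradiction proves Proposition~\ref{prop:core}. \qed

\begin{remark}
The hypotheses enter as follows. That $h$ depends only on $|X|$ makes \eqref{Gbound} uniform in $L$, and \eqref{H} gives the limit $1$ at the end of Step 2. Full support of $\rho$ makes the entropy $s$ in (F2) finite on all of $M_\tau$, and it gives $\pi(s|\omega)>0$ for all $s$ in Step 4.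
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:thm1}

Suppose $F:U\to\mathbb C$ is holomorphic with $F=p$ on $U\cap\mathcal B_h$, and let $\Phi_0\in U\cap\mathcal B_h$. As $|\Omega_0|\ge2$, there is a nonconstant $\theta:\Omega_0\to\mathbb R$; put $\Phi_\lambda=\Phi_0-\lambda\Theta$. By continuity of $F$ there are $R>0$, $M<\infty$ such that the open ball of radius $2R$ about $\Phi_0$ in $\mathcal B_h^{\mathbb C}$ lies in $U$ and $|F|\le M$ on it. Put $\delta=R/(h(1)\|\theta\|_\infty)$. Since $\|\Theta\|_h=h(1)\|\theta\|_\infty$, we have $\|z\Theta\|_h<R$ for $|z|<\delta$.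

For real $\Psi\ne0$ the function $(z,t)\mapsto F(\Phi_0-z\Theta+t\Psi)$ is holomorphic and bounded by $M$ for $|z|<\delta$, $|t|<R/\|\Psi\|_h$. Therefore
\[
\ell_z(\Psi)=\partial_tF(\Phi_0-z\Theta+t\Psi)\big|_{t=0}
\]
is holomorphic in $|z|<\delta$, and Cauchy's estimate in $t$ gives $|\ell_z(\Psi)|\le(M/R)\|\Psi\|_h$; put $\ell_z(0)=0$. For real $z=\lambda$ and real $t$ the argument of $F$ is a real point of $U$, where $F=p$. So $Dp(\Phi_\lambda)[\Psi]$ exists and equals $\ell_\lambda(\Psi)$. Thus (a) and (b) hold with $C=M/R$, contrary to Proposition~\ref{prop:core}. \qed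

\section{Generic directions: proof of Theorem~\ref{thm:generic}}\label{sec:generic}

Conditions (a) and (b) of Proposition~\ref{prop:core} concern all directions $\Psi$ at once, with one $\delta$ and one $C$. If the pressure were real-analytic for a nonmeager set of directions, Baire's theorem would supply this uniformity. To apply it we need closed sets of directions, and since derivatives of $p$ need not exist, we start from one-sided ones.

Fix $\Phi_0$ and $\theta$, let $\Phi_\lambda=\Phi_0-\lambda\Theta$, and put
\[
d_\lambda(\Psi)=\lim_{t\downarrow0}\frac{p(\Phi_\lambda+t\Psi)-p(\Phi_\lambda)}{t}.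
\]
By (F1) the limit exists and is finite, $d_\lambda$ is sublinear, and $|d_\lambda(\Psi)-d_\lambda(\Psi')|\le\|\Psi-\Psi'\|_h$. The left derivative of $t\mapsto p(\Phi_\lambda+t\Psi)$ at $0$ is $-d_\lambda(-\Psi)$, so the two-sided derivative exists exactly for $\Psi$ in
\[
\mathcal V_\lambda=\{\Psi\in\mathcal B_h:\ d_\lambda(\Psi)+d_\lambda(-\Psi)=0\}.
\]
This set is closed, because $d_\lambda$ is continuous. It is also a linear subspace on which $d_\lambda$ is linear. Invariance under real multiples and homogeneity are immediate from the definition and from positive homogeneity of $d_\lambda$. For $\Psi,\Psi'\in\mathcal V_\lambda$ sublinearity gives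
\[
0\le d_\lambda(\Psi+\Psi')+d_\lambda(-\Psi-\Psi')\le d_\lambda(\Psi)+d_\lambda(\Psi')+d_\lambda(-\Psi)+d_\lambda(-\Psi')=0,
\]
so equality holds throughout. In particular $\Psi+\Psi'\in\mathcal V_\lambda$. Moreover the two subadditivity inequalities that were added are equalities, and so $d_\lambda(\Psi+\Psi')=d_\lambda(\Psi)+d_\lambda(\Psi')$.

For $N\ge1$ let $E_N$ be the set of $\Psi\in\mathcal B_h$ such that $\Psi\in\mathcal V_\lambda$ for all real $|\lambda|<1/N$ and $\lambda\mapsto d_\lambda(\Psi)$ extends from $(-1/N,1/N)$ to a holomorphic function on $\{|z|<1/N\}$ bounded by $N$.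

\emph{If $(\lambda,t)\mapsto p(\Phi_\lambda+t\Psi)$ is real-analytic near $(0,0)$, then $\Psi\in E_N$ for some $N$.} The function extends holomorphically to a polydisc about $(0,0)$. The $t$-derivative of the extension at $t=0$ is holomorphic in $z$ and bounded on a smaller disc, and at real $z=\lambda$ it is the two-sided derivative $d_\lambda(\Psi)$. Take $N$ large.

\emph{$E_N$ is closed.} Let $\Psi_j\in E_N$, $\Psi_j\to\Psi$. For real $|\lambda|<1/N$ we have $\Psi\in\mathcal V_\lambda$, because $\mathcal V_\lambda$ is closed, and $d_\lambda(\Psi_j)\to d_\lambda(\Psi)$. The holomorphic extensions of $\lambda\mapsto d_\lambda(\Psi_j)$ are all bounded by $N$ on $|z|<1/N$ and converge at real points. By Vitali's theorem they converge to a holomorphic function bounded by $N$, and this function extends $\lambda\mapsto d_\lambda(\Psi)$.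

\emph{$E_N$ has empty interior.} Suppose $\{\|\Psi-\Psi_0\|_h\le\sigma\}\subset E_N$ with $\sigma>0$. Let $\|\Psi\|_h\le\sigma$, and let $\lambda$ be real with $|\lambda|<1/N$. Then $\Psi_0$ and $\Psi_0+\Psi$ lie in the subspace $\mathcal V_\lambda$, so $\Psi\in\mathcal V_\lambda$ and $d_\lambda(\Psi)=d_\lambda(\Psi_0+\Psi)-d_\lambda(\Psi_0)$. The right side extends holomorphically to $|z|<1/N$ with bound $2N$. Applying this to $\sigma\Psi/\|\Psi\|_h$ for arbitrary $\Psi\neq0$, we obtain (a) and (b) of Proposition~\ref{prop:core} with $\delta=1/N$ and $C=2N/\sigma$, a contradiction.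

Hence the set in Theorem~\ref{thm:generic} is contained in $\bigcup_NE_N$, a countable union of closed sets with empty interior, and is meager. By Baire's theorem its complement is dense in the Banach space $\mathcal B_h$.

For the consequence, suppose that $F:U\to\mathbb C$ is holomorphic on the intersection of $U$ with every complex line and that $F=p$ on $U\cap\mathcal B_h\ni\Phi_0$. Choose a nonconstant $\theta$, and let $\Psi\in\mathcal B_h$ be arbitrary. The function $(z,t)\mapsto F(\Phi_0-z\Theta+t\Psi)$ is defined near $(0,0)$ and holomorphic in each variable separately, hence jointly by Hartogs' theorem. So $(\lambda,t)\mapsto p(\Phi_0-\lambda\Theta+t\Psi)$ is real-analytic near $(0,0)$ for every $\Psi\in\mathcal B_h$, whereas we have just seen that this fails for a dense set of $\Psi$. \qed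

\section{Exponential weights: proof of Theorem~\ref{thm:converse}}\label{sec:converse}

Let $h(X)\ge c\,e^{\varepsilon|X|}$, put $a=\varepsilon/2$, and let $\Phi\in\mathcal B_h^{\mathbb C}$ with $\|\Phi\|_h<r$. We expand the partition function in clusters of sets $X$ and show by induction on the volume that adding one point changes $Z$ by a factor $q$ with $|q-1|\le1-e^{-a}$. The exponential weight pays for two things: the points that a cluster removes from the volume, and the further clusters that may hang on each point of a given set. Each costs a factor $e^{a|X|}$, which is why $e^{2a|X|}=e^{\varepsilon|X|}$ appears in \eqref{smallness}.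

Let $f_X=e^{-\Phi_X}-1$ and $t_X=\|f_X\|_\infty$. Since $h\ge1$, $\|\Phi_X\|_\infty\le\|\Phi\|_h<1$ for all $X$ (translate $X$ so that it contains $0$), and $e^u-1\le2u$ for $0\le u\le1$. So $t_X\le e^{\|\Phi_X\|_\infty}-1\le2\|\Phi_X\|_\infty$. By translation invariance of $\Phi$,
\begin{equation}\label{smallness}
\sum_{X\ni x}t_X\,e^{2a|X|}\le\frac2c\,\|\Phi\|_h\le1-e^{-a}\le e^a-1\qquad(x\in\mathbb Z^d).
\end{equation}

\subsection*{Recursion}
Let $V$ be finite. We write $Z_V=Z_V(\Phi)$ and $V\setminus x=V\setminus\{x\}$. Expanding the product,
\[
Z_V=\int\prod_{\emptyset\ne X\subset V}(1+f_X)\,d\mu^0=\sum_{B}\int\prod_{X\in B}f_X\,d\mu^0 ,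
\]
where $B$ runs over all families of nonempty subsets of $V$, including the empty family. Call a nonempty family $\mathcal C$ \emph{connected} if it is connected under the relation $X\cap X'\ne\emptyset$, and write $\underline{\mathcal C}=\bigcup_{X\in\mathcal C}X$. Fix $x\in V$. The families $B$ without a set containing $x$ contribute $Z_{V\setminus x}$. Otherwise, the sets of $B$ containing $x$ meet each other at $x$, so they lie in one connected component $\mathcal C$ of $B$. For given $\mathcal C$, the remaining sets of $B$ form an arbitrary family of nonempty subsets of $V\setminus\underline{\mathcal C}$. Since $\mu^0$ is a product measure, the integral factorizes, and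
\begin{equation}\label{recursion}
Z_V=Z_{V\setminus x}+\sum_{\substack{\mathcal C\ \text{connected in }V\\ x\in\underline{\mathcal C}}}w(\mathcal C)\,Z_{V\setminus\underline{\mathcal C}},\qquad
w(\mathcal C)=\int\prod_{X\in\mathcal C}f_X\,d\mu^0,\qquad Z_\emptyset=1 ,
\end{equation}
with $|w(\mathcal C)|\le\prod_{X\in\mathcal C}t_X$.

\begin{lemma}\label{lem:cluster}
For all finite $V$ and $x\in V$, summing over the connected families $\mathcal C$ of nonempty subsets of $V$ with $x\in\underline{\mathcal C}$,
\[
\sum_{\mathcal C:\ x\in\underline{\mathcal C}}\ \prod_{X\in\mathcal C}t_X\,e^{a|X|}\le1-e^{-a}.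
\]
\end{lemma}

\begin{proof}
For $N\ge1$ let $S_N$ be the maximum over $x\in V$ of the same sum restricted to $|\mathcal C|\le N$, and let $S_0=0$. Fix total orders on the subsets of $V$ and on the points of $V$. Given $\mathcal C$, let $X_1$ be the first set of $\mathcal C$ containing $x$, and let $\mathcal C_1,\dots,\mathcal C_k$ be the connected components of $\mathcal C\setminus\{X_1\}$. As $\mathcal C$ is connected, each $\underline{\mathcal C_i}$ meets $X_1$. Attach $\mathcal C_i$ to the first point of $\underline{\mathcal C_i}\cap X_1$. The sets $\underline{\mathcal C_i}$ are pairwise disjoint, so different components are attached to different points. Thus each point $y\in X_1$ carries either nothing or one connected family of at most $N-1$ sets whose union contains $y$. The family $\mathcal C$ is recovered as $\{X_1\}\cup\bigcup_i\mathcal C_i$, so the map from $\mathcal C$ to these data is injective. Therefore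
\[
S_N\le\max_{x\in V}\sum_{X\ni x}t_X\,e^{a|X|}(1+S_{N-1})^{|X|}.
\]
If $S_{N-1}\le e^a-1$, then \eqref{smallness} gives $S_N\le1-e^{-a}\le e^a-1$. By induction $S_N\le1-e^{-a}$ for all $N$. Since $V$ has finitely many subsets, this is the claim.
\end{proof}

\subsection*{Absence of zeros}
We claim that for all finite nonempty $V$ and $x\in V$
\begin{equation}\label{ratio}
Z_V\ne0\qquad\text{and}\qquad\Big|\frac{Z_V}{Z_{V\setminus x}}-1\Big|\le1-e^{-a}.
\end{equation}
The proof is by induction on $|V|$, starting from $Z_\emptyset=1$. For nonempty proper subsets $W$ of $V$ the induction hypothesis gives $|Z_W/Z_{W\setminus y}|\ge e^{-a}$ for $y\in W$, that is, removing a point multiplies $|Z|$ by at most $e^a$. If $x\in\underline{\mathcal C}$, then $V\setminus\underline{\mathcal C}$ arises from $V\setminus x$ by removing $|\underline{\mathcal C}|-1$ points, so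
\[
|Z_{V\setminus\underline{\mathcal C}}|\le e^{a(|\underline{\mathcal C}|-1)}\,|Z_{V\setminus x}|,\qquad|\underline{\mathcal C}|\le\sum_{X\in\mathcal C}|X| .
\]
Dividing \eqref{recursion} by $Z_{V\setminus x}\ne0$ and using Lemma~\ref{lem:cluster}, we get
\[
\Big|\frac{Z_V}{Z_{V\setminus x}}-1\Big|\le e^{-a}\sum_{\mathcal C:\ x\in\underline{\mathcal C}}\ \prod_{X\in\mathcal C}t_X\,e^{a|X|}\le e^{-a}(1-e^{-a})\le1-e^{-a}<1 ,
\]
which also shows $Z_V\neq0$.

\subsection*{The limit}
If $|q-1|\le1-e^{-a}$, the power series of the principal logarithm gives $|\mathrm{Log}\,q|\le-\log(1-|q-1|)\le a$. For each cube $\Lambda=\Lambda_L$ fix an enumeration $\Lambda=\{x_1,\dots,x_k\}$, let $V_j=\{x_1,\dots,x_j\}$, and put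
\[
p_\Lambda(\Phi)=\frac1{|\Lambda|}\sum_{j=1}^k\mathrm{Log}\,\frac{Z_{V_j}(\Phi)}{Z_{V_{j-1}}(\Phi)}\qquad(\|\Phi\|_h<r).
\]
Then $|p_\Lambda|\le a$, and $|\Lambda|p_\Lambda$ is a branch of $\log Z_\Lambda$. Each $Z_{V_j}$ is a finite linear combination of exponentials of bounded linear functionals of $\Phi$, and by \eqref{ratio} the ratios stay in a disc where $\mathrm{Log}$ is holomorphic, so $p_\Lambda$ is holomorphic on the intersection of the ball with every complex line. For real $\Phi$ the ratios are positive, and $p_\Lambda=|\Lambda|^{-1}\log Z_\Lambda$ with the usual logarithm. So at real points $p_{\Lambda_L}\to p$ as $L\to\infty$.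

To pass to complex points, let $\Phi=\Phi_1+i\Phi_2$ be in the ball, with $\Phi_1,\Phi_2$ real, and let $D=\{z\in\mathbb C:\|\Phi_1+z\Phi_2\|_h<r\}$. This set is open and convex. It contains $i$, and it contains $0$ because $\|\Phi_1\|_h\le\|\Phi\|_h$. The functions $z\mapsto p_{\Lambda_L}(\Phi_1+z\Phi_2)$ are holomorphic and bounded by $a$ on $D$, and as $L\to\infty$ they converge to $p(\Phi_1+z\Phi_2)$ at the real points of $D$, which include an interval about $0$. By Vitali's theorem they converge on $D$, in particular at $z=i$.

So $F(\Phi)=\lim_{L\to\infty} p_{\Lambda_L}(\Phi)$ exists on the whole ball, $|F|\le a$, and $F=p$ at real points. On the intersection of the ball with any complex line, $F$ is a pointwise limit of uniformly bounded holomorphic functions, hence holomorphic by Vitali's theorem. Being bounded, $F$ is Fréchet-holomorphic \cite{HP}. This proves the first part of Theorem~\ref{thm:converse}. If $h$ depends only on $|X|$, the ``if'' part of the dichotomy is what we have just shown, since the ball contains the real point $0$, and the ``only if'' part is Theorem~\ref{thm:main}. \qed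

\begin{thebibliography}{9}

\bibitem{EFS}
\emph{Regularity Properties and Pathologies of Position-Space Renormalization-Group Transformations: Scope and Limitations of Gibbsian Theory}, \texttt{https://webspace.science.uu.nl/\~{}ferna107/papers/entfersok93.pdf}.

\bibitem{Georgii}
Georgii, \emph{Gibbs Measures and Phase Transitions}, Chs.~14--15.

\bibitem{HP}
Hille and Phillips, \emph{Functional Analysis and Semi-Groups}.

\bibitem{Israel}
Israel, \emph{Convexity in the Theory of Lattice Gases} (1979).

\bibitem{LR}
Lanford and Ruelle, Commun.\ Math.\ Phys.\ \textbf{13} (1969) 194.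

\end{thebibliography}

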